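\title{Non-sofic shifts with sofic free extensions}

\begin{abstract}
Stacking independently chosen points of a $\mathbb{Z}^{d-1}$-shift $Y$ produces a $\mathbb{Z}^{d}$-shift $Y^{\mathbb{Z}}$, which is sofic whenever $Y$ is. We disprove the conjecture that the converse holds, in every dimension $d\ge 2$. For $d=2$ the counterexample consists of the rows $\cdots 0\,a\,0^n\,b\,0^m\,c\,0\cdots$ with $n\ne m$, together with degenerate rows; the proof is self-contained and uses a set of three integer matrices that is at once hyperbolic and expanding on the torus. For $d\ge 3$ we diagonalize against all shifts of finite type and use a simulation theorem for effective subshifts. We also show that for $d=2$ the conjecture holds for shifts with unbounded fooling families.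
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $D\ge1$ and let $\mathcal{A}$ be a finite alphabet. The group $\mathbb{Z}^D$ acts on the full shift $\mathcal{A}^{\mathbb{Z}^D}$, with its product topology, by $(\sigma_{v}y)(w)=y(v+w)$. A \emph{shift space}, or \emph{$\mathbb{Z}^D$-shift}, is a closed shift-invariant subset of some full shift; equivalently, it is the set of configurations in which no member of some list of finite \emph{forbidden patterns} occurs. It is a \emph{shift of finite type} (SFT) if a finite list suffices. A shift $Y$ is \emph{sofic} if it is the image of an SFT $X$ under a continuous map that commutes with the shifts; the alphabet of $X$ may be larger than that of $Y$. We call $X$ a \emph{cover} of $Y$. Thus $Y$ is of finite type if membership in $Y$ can be tested through a window of bounded size, and $Y$ is sofic if membership can be so tested after each cell has received a bounded amount of auxiliary information.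

Let $d\ge2$ and let $Y\subseteq\mathcal{A}^{\mathbb{Z}^{d-1}}$ be a shift. Its \emph{free extension} $Y^{\mathbb{Z}}$ is the set of $y\in\mathcal{A}^{\mathbb{Z}^d}$ such that for every $n\in\mathbb{Z}$ the slice $y(\,\cdot\,,n)$ lies in $Y$. It is a $\mathbb{Z}^d$-shift. If $Y$ is sofic, then so is $Y^{\mathbb{Z}}$ (Lemma~\ref{lem:free}). Our subject is the following conjecture, taken from \cite{Source}.

\begin{quote}
\textbf{Conjecture.} \emph{If $(Y,\mathbb{Z}^{d-1})$ is non-sofic, then $(Y^{\mathbb{Z}},\mathbb{Z}^{d})$ is non-sofic.}
\end{quote}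

There are good reasons to guess that this is true. The slices of a point of $Y^{\mathbb{Z}}$ are independent, so one slice says nothing about another, and all of them must be verified at once with a bounded amount of auxiliary information per cell. Moreover, the analogue for finite type holds. Given $y\in\mathcal{A}^{\mathbb{Z}^{d-1}}$, let $\tilde y(v,n)=y(v)$; then $y\in Y$ if and only if $\tilde y\in Y^{\mathbb{Z}}$, and a forbidden pattern occurs in $\tilde y$ exactly when it is constant in the last direction and its projection occurs in $y$. So a finite list for $Y^{\mathbb{Z}}$ gives a finite list for $Y$. For sofic shifts this argument breaks at one point: a preimage of $\tilde y$ in a cover need not be constant in the last direction. The letters of different slices are independent, but their auxiliary data can interact. Both of our counterexamples live in this gap.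

\begin{theorem}\label{thm:A}
Let $Y\subseteq\{0,a,b,c\}^{\mathbb{Z}}$ be the set of sequences whose nonzero letters, read from left to right, form one of the words $\emptyset,a,b,c,ab,bc,abc$, and which in the case $abc$, with the letters at positions $x_a<x_b<x_c$, satisfy $x_a+x_c-2x_b\neq0$. Then $(Y,\mathbb{Z})$ is a non-sofic shift and $(Y^{\mathbb{Z}},\mathbb{Z}^2)$ is sofic.
\end{theorem}

This $Y$ is a shift: it is defined by forbidding the words $u0^nu'$ with $n\ge0$, $u,u'\in\{a,b,c\}$ and $(u,u')\notin\{(a,b),(b,c)\}$, and the words $a0^nb0^nc$ with $n\ge0$. For a row $\cdots0\,a\,0^n\,b\,0^m\,c\,0\cdots$ we have $x_a+x_c-2x_b=m-n$.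

\begin{theorem}\label{thm:B}
For every $d\ge3$ there is a non-sofic $\mathbb{Z}^{d-1}$-shift $Y$ such that $(Y^{\mathbb{Z}},\mathbb{Z}^d)$ is sofic.
\end{theorem}

So the conjecture fails in every dimension $d\ge2$. Section~\ref{sec:covers} collects three tools. Section~\ref{sec:fooling} proves the conjecture for $d=2$ under an extra hypothesis (Proposition~\ref{prop:C}); this shows what a counterexample must avoid and why Theorem~\ref{thm:A} asks for $n\ne m$ rather than $n=m$. Section~\ref{sec:A} proves Theorem~\ref{thm:A} from scratch. Section~\ref{sec:B}, which does not depend on Sections~\ref{sec:fooling} and~\ref{sec:A}, proves Theorem~\ref{thm:B} with the help of one published theorem \cite{AS,DRS}.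

\section{Covers and gluing}\label{sec:covers}

When we define an SFT by \emph{local rules}, we mean conditions that involve only the cells within a bounded distance of a given cell and are imposed at every cell; the patterns that violate them form a finite forbidden list. Let $e_1,\dots,e_D$ be the standard basis of $\mathbb{Z}^D$. A \emph{nearest-neighbor SFT} over an alphabet $\mathcal{C}$ is given by sets $\mathcal{E}_1,\dots,\mathcal{E}_D\subseteq\mathcal{C}^2$ and consists of all $z\in\mathcal{C}^{\mathbb{Z}^D}$ with $(z(v),z(v+e_i))\in\mathcal{E}_i$ for all $v$ and $i$. A pattern on a finite set $\Lambda$ is \emph{admissible} if this condition holds whenever $v$ and $v+e_i$ both lie in $\Lambda$. A map $\pi\colon\mathcal{C}\to\mathcal{A}$ acts on configurations cell by cell; such maps are called \emph{letter-to-letter}.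

\begin{lemma}[Recoding]\label{lem:recode}
Every sofic $\mathbb{Z}^D$-shift is the image of a nearest-neighbor SFT under a letter-to-letter map.
\end{lemma}

\begin{proof}
Let $Y=\phi(X)$ with $X$ an SFT. The map $x\mapsto\phi(x)(0)$ is continuous from a compact space to a finite set, so it depends only on $x|_{B}$ for some cube $B=[-r,r]^D$; say $\phi(x)(v)=F\big((\sigma_vx)|_B\big)$, and extend $F$ arbitrarily to all patterns on $B$. Enlarge $r$ so that the shape of every forbidden pattern of $X$ fits into $B$. Let $\mathcal{C}$ be the set of patterns on $B$ that contain no forbidden pattern, and let $(\gamma,\gamma')\in\mathcal{E}_i$ mean that $\gamma'(w)=\gamma(w+e_i)$ whenever $w,w+e_i\in B$. Every $x\in X$ gives the point $v\mapsto(\sigma_vx)|_B$ of this nearest-neighbor SFT. Conversely, let $z$ be a point of it and put $x(v)=z(v)(0)$. Moving $w\in B$ to $0$ by unit steps inside $B$ and applying the overlap condition at each step gives $z(v)(w)=z(v+w)(0)=x(v+w)$. So $z(v)=(\sigma_vx)|_B$ for all $v$, and $x\in X$. The letter-to-letter map is $F$.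
\end{proof}

For a finite $\Lambda\subset\mathbb{Z}^D$ let $\partial\Lambda$ be the set of points of $\Lambda$ that have a neighbor outside $\Lambda$. Both non-soficness arguments in more than one dimension rest on the following fact: the inside of $\Lambda$ communicates with the outside only through $\partial\Lambda$.

\begin{lemma}[Gluing]\label{lem:glue}
Let $X$ be a nearest-neighbor SFT, let $z\in X$, and let $z^\circ$ be an admissible pattern on $\Lambda$ that agrees with $z$ on $\partial\Lambda$. Then the configuration equal to $z^\circ$ on $\Lambda$ and to $z$ elsewhere lies in $X$.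
\end{lemma}

\begin{proof}
A pair of neighbors either lies in $\Lambda$, where the new configuration is $z^\circ$, or avoids $\Lambda\setminus\partial\Lambda$, and then the new configuration agrees with $z$ on it.
\end{proof}

\begin{lemma}\label{lem:free}
If $Y$ is sofic, then $Y^{\mathbb{Z}}$ is sofic.
\end{lemma}

\begin{proof}
Write $Y=\pi(X)$ as in Lemma~\ref{lem:recode}. Then $X^{\mathbb{Z}}$ is an SFT, with the rules of $X$ in each slice and no rule between slices, and $\pi(X^{\mathbb{Z}})=Y^{\mathbb{Z}}$ because preimages can be chosen slice by slice.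
\end{proof}

\section{Fooling families: an obstruction for $d=2$}\label{sec:fooling}

Let $Y$ be a $\mathbb{Z}$-shift over $\mathcal{A}$. For a word $w\in\mathcal{A}^{n}$, placed on $[0,n)$, and $o\in\mathcal{A}^{\mathbb{Z}\setminus[0,n)}$, let $w\sqcup o\in\mathcal{A}^{\mathbb{Z}}$ be the sequence that they form together.

\begin{definition}
A \emph{fooling family of size $r$} for $Y$ consists of an integer $n\ge1$, words $w_1,\dots,w_r\in\mathcal{A}^n$ and contexts $o_1,\dots,o_r\in\mathcal{A}^{\mathbb{Z}\setminus[0,n)}$ such that $w_i\sqcup o_i\in Y$ for all $i$, and for $i\ne j$ at least one of $w_i\sqcup o_j$, $w_j\sqcup o_i$ is not in $Y$.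
\end{definition}

No two of the points $w_i\sqcup o_i$ can exchange their insides, so a cover must tell them apart on the boundary of the window. In the plane, a tall rectangle of width $n$ has about two boundary cells per row, and this bounds $r$.

\begin{proposition}\label{prop:C}
If $Y^{\mathbb{Z}}$ is the letter-to-letter image of a nearest-neighbor SFT over an alphabet $\mathcal{C}$, then every fooling family for $Y$ has size $r\le|\mathcal{C}|^2$. Hence $Y^{\mathbb{Z}}$ is non-sofic whenever $Y$ has fooling families of unbounded size.
\end{proposition}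

\begin{proof}
Fix a fooling family, an integer $m\ge1$ and the rectangle $\Lambda=[0,n)\times[0,m)$, for which $|\partial\Lambda|\le 2n+2m$. For $I=(I_0,\dots,I_{m-1})\in\{1,\dots,r\}^m$ let $y^I\in Y^{\mathbb{Z}}$ have $w_{I_l}\sqcup o_{I_l}$ in row $l$ for $0\le l<m$ and one fixed point of $Y$ in all other rows, and let $z^I$ be a preimage of $y^I$ in the cover. Suppose that $z^I$ and $z^J$ agree on $\partial\Lambda$ for some $I\ne J$. By Lemma~\ref{lem:glue} we may put $z^I|_\Lambda$ into $z^J$ and $z^J|_\Lambda$ into $z^I$. The images lie in $Y^{\mathbb{Z}}$, and their rows number $l$ are $w_{I_l}\sqcup o_{J_l}$ and $w_{J_l}\sqcup o_{I_l}$. For an $l$ with $I_l\ne J_l$ this contradicts the definition of a fooling family. So the patterns $z^I|_{\partial\Lambda}$ are distinct, $r^m\le|\mathcal{C}|^{2n+2m}$, and $r\le|\mathcal{C}|^{2+2n/m}$. Let $m\to\infty$. The last sentence follows by Lemma~\ref{lem:recode}.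
\end{proof}

\begin{example}\label{ex:equal}
Let $Y_{=}$ be defined like the shift $Y$ of Theorem~\ref{thm:A}, but with $a0^nb0^mc$ forbidden for $n\ne m$ instead of $n=m$. For $1\le i\le r$ let $w_i=0^{r-i}a0^ib$, of length $r+2$, and let $o_i$ be $0$ to the left of the window and $0^ic\,000\cdots$ to its right. Then $w_i\sqcup o_j\in Y_{=}$ if and only if $i=j$. These are fooling families of every size, so $Y_{=}^{\mathbb{Z}}$ is not sofic.
\end{example}

For the shift $Y$ of Theorem~\ref{thm:A} the same words satisfy $w_i\sqcup o_j\in Y$ if and only if $i\ne j$. Almost every exchange is harmless, and one piece of auxiliary data at $b$ may serve many pairs $(n,m)$ at once. For instance, counting modulo $q$ certifies $n\neq m$ for all pairs with $n\not\equiv m\pmod q$. A single row cannot do this with a finite alphabet for all pairs, since $m-n=q!$ defeats all moduli up to $q$. The next section shows that the rows can do it together.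

\section{The counterexample for $d=2$}\label{sec:A}

Throughout this section $Y$ is the shift of Theorem~\ref{thm:A}.

\begin{lemma}\label{lem:Anonsofic}
$Y$ is not sofic.
\end{lemma}

\begin{proof}
Suppose $Y=\pi(X)$ as in Lemma~\ref{lem:recode}, with $X\subseteq\mathcal{C}^{\mathbb{Z}}$ and $N=|\mathcal{C}|$. Let $z\in X$ be a preimage of $\cdots0\,a\,0^{N+1}\,b\,0^{N+1+N!}\,c\,0\cdots\in Y$. Among the $N+1$ positions between $a$ and $b$ there are $x<x'$ with $z(x)=z(x')$, and $\ell=x'-x\in[1,N]$. Insert $N!/\ell$ further copies of the word $z(x)\cdots z(x'-1)$ in front of position $x'$. Every pair of adjacent symbols in the new sequence already occurs in $z$, so it lies in $X$; but its image contains $a\,0^{N+1+N!}\,b\,0^{N+1+N!}\,c$.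
\end{proof}

Let $\mathbb{T}=\mathbb{R}/\mathbb{Z}$. We write $|\cdot|$ for the sup norm on $\mathbb{R}^2$ and $\|\cdot\|$ for the distance to $0$ in $\mathbb{T}$ or in $\mathbb{T}^2$ (for the sup norm). Every $t\in\mathbb{T}^2$ has a lift to $\mathbb{R}^2$ of norm $\|t\|$. A superscript $(1)$ denotes the first coordinate. We index cells as $(x,i)$, where $x$ is the position in row $i$, and for a row that contains $a,b,c$ we call $x_a+x_c-2x_b$ its \emph{defect}.

\subsection{A model: phases and the doubling map}\label{sec:model}

If the alphabet could be $\mathbb{T}$, one row would certify itself. Choose a slope $\theta\in\mathbb{T}$ and write the phase $x\theta$ into cell $x$; the rule ``phase at $x+1$ equals phase at $x$ plus slope'' is local. If the row has defect $\Delta$, then the phases at the three letters satisfy $x_a\theta+x_c\theta-2x_b\theta=\Delta\theta$. This is $0$ for every $\theta$ if $\Delta=0$, and it is $\frac12$ for $\theta=\frac1{2\Delta}$ if $\Delta\ne0$. With a finite alphabet the phases must be rounded, the rule holds only up to an error $\rho$, and over $n$ cells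 the errors add up to $n\rho$. The remedy is to let the column above a cell hold the missing digits.

Here is the simplest way to do this. Let cell $(x,i)$ carry $\omega_i(x)\in\mathbb{T}$ and row $i$ carry $\tau_i\in\mathbb{T}$, from a finite grid, subject to
\[
\|\omega_{i+1}(x)-2\omega_i(x)\|\le\rho,\qquad \|\tau_{i+1}-2\tau_i\|\le\rho,\qquad \|\omega_i(x+1)-\omega_i(x)-\tau_i\|\le\rho,
\]
with $16\rho<1$. Fix $x$, let $\zeta_{i+1}\in[-\rho,\rho]$ lift $\omega_{i+1}(x)-2\omega_i(x)$, and put $\hat\omega_i(x)=\omega_i(x)+\sum_{k\ge1}2^{-k}\zeta_{i+k}$. Then $\|\hat\omega_i(x)-\omega_i(x)\|\le\rho$ and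
\[
2\hat\omega_i(x)=2\omega_i(x)+\zeta_{i+1}+\sum_{k\ge1}2^{-k}\zeta_{i+1+k}=\hat\omega_{i+1}(x).
\]
Define $\hat\tau_i$ in the same way. The sequence $t_i=\hat\omega_i(x+1)-\hat\omega_i(x)-\hat\tau_i$ satisfies $t_{i+1}=2t_i$ and $\|t_i\|\le4\rho<\frac14$. Since $\|2t\|=2\|t\|$ when $\|t\|<\frac14$, this forces $t_i=0$. So $\hat\omega_i$ is an exact arithmetic progression along each row, and a row of defect $0$ has $\|\omega_i(x_a)+\omega_i(x_c)-2\omega_i(x_b)\|\le4\rho$, however far apart the letters are. A rule that requires this quantity to exceed $4\rho$ therefore excludes defect $0$.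

The price is that the slopes of different rows are now tied by $\theta_{i+1}=2\theta_i$, while the defects $\Delta_i\neq0$ are arbitrary. We need $\|\Delta_i\theta_i\|\ge\varepsilon$ for all $i$, with a fixed $\varepsilon>0$, and such slopes need not exist. Take $M>1/\varepsilon$ and $\Delta_i=i\,2^{M-i}$ for $1\le i\le M$. Then $\Delta_i\theta_i=i\theta_M$, and two of the $M+1$ points $0,\theta_M,\dots,M\theta_M$ of the circle are within $\frac1{M+1}$ of each other, so $\|i\theta_M\|<\varepsilon$ for some $1\le i\le M$.

In terms of measure, each row discards a set of slopes of measure $2\varepsilon$, and doubling does not always win this back: a set of the form $W=\{t:2t\in W'\}$ has the same measure as its image $W'$. So we replace the doubling map by a finite set $\Sigma$ of integer matrices acting on $\mathbb{T}^2$, let each row choose one, and ask for two properties.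
\begin{itemize}
\item \emph{Hyperbolicity.} Whatever the choices, no nonzero orbit stays bounded. This replaces $\|2t\|=2\|t\|$ and keeps errors from accumulating.
\item \emph{Expansion.} If $W\subseteq\mathbb{T}^2$ has measure at least $\frac12$, then $\bigcup_{g\in\Sigma}gW$ has measure at least $\frac12+\delta$. This wins back what each row discards.
\end{itemize}

\subsection{Three matrices and hyperbolicity}

Let
\[
\alpha=\begin{pmatrix}1&2\\0&1\end{pmatrix},\qquad \beta=\begin{pmatrix}1&0\\2&1\end{pmatrix}=\alpha^{T},
\]
\[
g^{(0)}=\begin{pmatrix}2&1\\1&1\end{pmatrix},\qquad g^{(1)}=g^{(0)}\alpha=\begin{pmatrix}2&5\\1&3\end{pmatrix},\qquad g^{(2)}=g^{(0)}\beta=\begin{pmatrix}4&1\\3&1\end{pmatrix},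
\]
and $\Sigma=\{g^{(0)},g^{(1)},g^{(2)}\}\subset SL_2(\mathbb{Z})$. The set $\{I,\alpha,\beta\}$ is the source of expansion, but it is not hyperbolic, since $\alpha$ fixes $(1,0)$. Multiplying by $g^{(0)}$ makes all entries positive, which gives hyperbolicity, and does not affect expansion, because $g^{(0)}$ preserves measure. The largest row sum is $7$, so $|gw|\le7|w|$ for $g\in\Sigma$. Matrices of determinant $1$ cannot expand all vectors, so unlike in the model we use the rows below as well as the rows above.

\begin{lemma}\label{lem:hyp}
If $(g_i)\in\Sigma^{\mathbb{Z}}$ and $(e_i)_{i\in\mathbb{Z}}$ is a bounded sequence in $\mathbb{R}^2$ with $e_{i+1}=g_ie_i$, then $e_i=0$ for all $i$.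
\end{lemma}

\begin{proof}
Let $\phi(s,t)=st$. For $g=\begin{pmatrix}p&q\\ p'&q'\end{pmatrix}$ with $pq'=1+qp'$,
\[
\phi(g(s,t))-\phi(s,t)=(ps+qt)(p's+q't)-st=pp'\,s^2+2qp'\,st+qq'\,t^2 .
\]
For positive entries this quadratic form is positive definite, because $pp'>0$ and $pp'\cdot qq'-(qp')^2=qp'(pq'-qp')=qp'>0$. (For $g^{(0)}$ it is $s^2+(s+t)^2$.) So there is $c>0$ with $\phi(gw)-\phi(w)\ge c|w|^2$ for all $g\in\Sigma$ and $w\in\mathbb{R}^2$. The sequence $\phi(e_i)$ is nondecreasing and bounded, so $\sum_i c|e_i|^2<\infty$. Hence $e_i\to0$ and $\phi(e_i)\to0$ as $i\to\pm\infty$. A nondecreasing sequence with limit $0$ at both ends vanishes, and then $c|e_i|^2\le\phi(e_{i+1})-\phi(e_i)=0$.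
\end{proof}

We need a version that tolerates errors. The point is that the bound below depends only on the size of the errors and not on the a priori bound on $(E_i)$.

\begin{lemma}\label{lem:stable}
There is a constant $K\ge1$ with the following property. If $(g_i)\in\Sigma^{\mathbb{Z}}$, the sequence $(E_i)$ in $\mathbb{R}^2$ is bounded, $E_{i+1}=g_iE_i+z_i$ and $|z_i|\le Z$ for all $i$, then $|E_i|\le KZ$ for all $i$.
\end{lemma}

\begin{proof}
Otherwise, for each $n$ there is an example $(g^{n}_i,E^{n}_i,z^n_i,Z_n)$ with $\sup_i|E^{n}_i|>nZ_n$. The hypotheses are homogeneous, so we may rescale to $\sup_i|E^{n}_i|=1$, and then $Z_n<1/n$. Translate the index so that $|E^{n}_0|\ge\frac12$. By compactness of $(\Sigma\times[-1,1]^2)^{\mathbb{Z}}$, a subsequence converges coordinatewise to some $(g_i,e_i)$ with $|e_i|\le1$, $e_{i+1}=g_ie_i$ and $|e_0|\ge\frac12$. This contradicts Lemma~\ref{lem:hyp}.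
\end{proof}

\subsection{Expansion on the torus}

Let $\mu$ be Lebesgue measure on $\mathbb{T}^2$. Each $g\in SL_2(\mathbb{Z})$ acts on $\mathbb{T}^2$ as a homeomorphism that preserves $\mu$. We prove expansion through a spectral gap for the averaging operator of $\Sigma$. On the Fourier side this operator moves frequencies in $\mathbb{Z}^2$, and the gap amounts to the fact that no probability measure on the nonzero frequencies is almost invariant under both $\alpha$ and $\beta$. The origin must be removed because every matrix fixes it; it corresponds to the constant functions.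

\begin{lemma}\label{lem:pingpong}
Let $\nu$ be a probability measure on $\Omega=\mathbb{Z}^2\setminus\{0\}$, and for $\gamma\in SL_2(\mathbb{Z})$ let $\eta(\gamma)=\sup_{S\subseteq\Omega}|\nu(\gamma S)-\nu(S)|$. Then $\max(\eta(\alpha),\eta(\beta))\ge\frac1{14}$.
\end{lemma}

\begin{proof}
Let $\eta$ be this maximum. Replacing $S$ by $\gamma^{-1}S$ shows $\eta(\gamma^{-1})=\eta(\gamma)$, so $\nu(\gamma S)\ge\nu(S)-\eta$ for all $S$ and all $\gamma\in\{\alpha^{\pm1},\beta^{\pm1}\}$. Partition $\Omega$ into
\[
\Omega_1=\{|m_1|>|m_2|\},\quad\Omega_2=\{|m_1|<|m_2|\},\quad\Omega_+=\{m_1=m_2\},\quad\Omega_-=\{m_1=-m_2\}.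
\]
We have $\alpha^k(m_1,m_2)=(m_1+2km_2,m_2)$. For $m\in\Omega_2$ and $k\neq0$, $|m_1+2km_2|\ge2|m_2|-|m_1|>|m_2|$, so $\alpha^k\Omega_2\subseteq\Omega_1$. With $k=2$ this gives $\alpha^2\Omega_2\cap\Omega_2=\emptyset$, that is, $\alpha\Omega_2\cap\alpha^{-1}\Omega_2=\emptyset$. So $\Omega_1$ contains two disjoint images of $\Omega_2$, and $\nu(\Omega_1)\ge2\nu(\Omega_2)-2\eta$. Exchanging the two coordinates exchanges $\alpha$ with $\beta$ and $\Omega_1$ with $\Omega_2$, so $\nu(\Omega_2)\ge2\nu(\Omega_1)-2\eta$. Adding, $\nu(\Omega_1)+\nu(\Omega_2)\le4\eta$. Finally $\alpha(m,m)=(3m,m)$ and $\alpha^{-1}(m,-m)=(3m,-m)$ lie in $\Omega_1$ for $m\ne0$, so $\nu(\Omega_\pm)\le\nu(\Omega_1)+\eta\le5\eta$. Altogether $1\le4\eta+10\eta$.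
\end{proof}

\begin{lemma}\label{lem:gap}
Let $Af=\frac13\sum_{g\in\Sigma}f\circ g^{-1}$ for $f\in L^2(\mathbb{T}^2,\mu)$. If $\int f\,d\mu=0$, then $\|Af\|_2\le\kappa\|f\|_2$, where $\kappa^2=1-\frac1{1764}$.
\end{lemma}

\begin{proof}
Let $u(m)=\int f(\theta)e^{-2\pi i\,m\cdot\theta}\,d\mu(\theta)$ be the Fourier coefficients of $f$, and assume $\|f\|_2=1$. Then $u(0)=0$, and $u$ is a unit vector in $\ell^2(\Omega)$ by Parseval's identity. Substituting $\theta\mapsto g\theta$ and using $m\cdot g\theta=g^Tm\cdot\theta$, we see that $f\circ g^{-1}$ has coefficients $m\mapsto u(g^Tm)$. Put $u_j(m)=u\big((g^{(j)})^Tm\big)$ for $j=0,1,2$; these are unit vectors, and $\|Af\|_2=\|\frac13(u_0+u_1+u_2)\|_2$. Since $(g^{(1)})^T=\beta\,(g^{(0)})^T$ and $(g^{(2)})^T=\alpha\,(g^{(0)})^T$, the substitution $n=(g^{(0)})^Tm$ gives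
\[
\|u_1-u_0\|_2=\|u\circ\beta-u\|_2,\qquad\|u_2-u_0\|_2=\|u\circ\alpha-u\|_2 .
\]
Let $\nu$ be the probability measure with weights $|u(n)|^2$, and let $\gamma\in\{\alpha,\beta\}$. The numbers $|u(\gamma n)|^2-|u(n)|^2$ sum to $0$ over $\Omega$, so their sum over $S$ is at most half the sum of their absolute values. With the Cauchy--Schwarz inequality,
\[
|\nu(\gamma S)-\nu(S)|\le\tfrac12\sum_{n}|u(\gamma n)-u(n)|\,\big(|u(\gamma n)|+|u(n)|\big)\le\tfrac12\cdot\|u\circ\gamma-u\|_2\cdot2 .
\]
By Lemma~\ref{lem:pingpong}, one of $\|u_1-u_0\|_2$, $\|u_2-u_0\|_2$ is at least $\frac1{14}$. Expanding the squares gives $\|u_0+u_1+u_2\|_2^2+\sum_{j<k}\|u_j-u_k\|_2^2=3\sum_j\|u_j\|_2^2=9$, so $\|Af\|_2^2\le1-\frac1{9\cdot196}$.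
\end{proof}

Put
\[
\delta=\frac1{1+\kappa^2}-\frac12\in\Big(0,\frac12\Big),\qquad\varepsilon=\frac\delta2<\frac14 .
\]

\begin{lemma}\label{lem:expand}
If $W\subseteq\mathbb{T}^2$ is closed and $\mu(W)\ge\frac12$, then $\Sigma W=\bigcup_{g\in\Sigma}gW$ is closed and $\mu(\Sigma W)\ge\frac12+\delta$.
\end{lemma}

\begin{proof}
Let $t=\mu(W)$. The function $A1_W=\frac13\sum_g1_{gW}$ vanishes off $\Sigma W$ and has integral $t$. Write $1_W=t+f$ with $\int f\,d\mu=0$ and $\|f\|_2^2=t(1-t)$. Then $A1_W=t+Af$ with $\int Af\,d\mu=0$, so $\|A1_W\|_2^2\le t^2+\kappa^2t(1-t)$ by Lemma~\ref{lem:gap}. The Cauchy--Schwarz inequality gives $t^2=\big(\int 1_{\Sigma W}\,A1_W\,d\mu\big)^2\le\mu(\Sigma W)\big(t^2+\kappa^2t(1-t)\big)$, that is,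
\[
\mu(\Sigma W)\ge\frac{1}{1+\kappa^2(1-t)/t}\ge\frac1{1+\kappa^2},
\]
since $(1-t)/t\le1$ for $t\ge\frac12$.
\end{proof}

We can now choose slopes for all rows at once, which the doubling map could not do.

\begin{lemma}\label{lem:slopes}
Let $I\subseteq\mathbb{Z}$ and let $\Delta_i\in\mathbb{Z}\setminus\{0\}$ for $i\in I$. There are $\theta_i\in\mathbb{T}^2$ and $g_i\in\Sigma$ $(i\in\mathbb{Z})$ with $\theta_{i+1}=g_i\theta_i$ for all $i$ and $\|\Delta_i\theta_i^{(1)}\|\ge\varepsilon$ for all $i\in I$.
\end{lemma}

\begin{proof}
Let $S_i=\{\theta:\|\Delta_i\theta^{(1)}\|\ge\varepsilon\}$ for $i\in I$ and $S_i=\mathbb{T}^2$ otherwise. Each $S_i$ is closed. Multiplication by a nonzero integer preserves Lebesgue measure on $\mathbb{T}$, so $\mu(S_i)\ge1-2\varepsilon=1-\delta$; this is where $\Delta_i\ne0$ is used. Fix $M\ge1$, and let $W_{-M}=S_{-M}$ and $W_{i+1}=S_{i+1}\cap\Sigma W_i$ for $i\ge-M$. Then $\mu(W_{-M})\ge1-\delta\ge\frac12$, and if $\mu(W_i)\ge\frac12$, then $\mu(W_{i+1})\ge(\frac12+\delta)-\delta=\frac12$ by Lemma~\ref{lem:expand}. So there is $\theta_M\in W_M$, and going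 down we find $g_i\in\Sigma$ and $\theta_i\in W_i\subseteq S_i$ with $\theta_{i+1}=g_i\theta_i$ for $-M\le i<M$. Thus the set of sequences in $(\mathbb{T}^2\times\Sigma)^{\mathbb{Z}}$ that satisfy the conditions for the indices in $[-M,M]$ is nonempty. These sets are closed and decrease with $M$, so by compactness they have a common point.
\end{proof}

\subsection{The cover}

Fix an even integer $Q>32K/\varepsilon$ and put $\rho=4/Q$. Since $K\ge1$ and $\varepsilon<\frac14$, we have $Q>128$, and
\begin{equation}\label{eq:Q}
11\rho<1,\qquad 4K\rho<\frac\varepsilon2,\qquad \frac2Q<\frac\varepsilon2 .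
\end{equation}
Let $G=(\frac1Q\mathbb{Z}/\mathbb{Z})^2\subset\mathbb{T}^2$. In the SFT $\mathcal{Z}$ each cell $(x,i)$ carries a letter in $\{0,a,b,c\}$, a state $\mathsf{st}_i(x)\in\{0,1,2,3\}$, a phase $\omega_i(x)\in G$, and row data $g_i\in\Sigma$ and $\tau_i,\omega_i^a,\omega_i^b,\omega_i^c\in G$. The row data of horizontally adjacent cells must agree, so they depend only on $i$; the values $\omega_i^a,\omega_i^b,\omega_i^c$ broadcast the phases at the three letters along the row, so that a single cell can compare them. The other local rules are these.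
\begin{itemize}
\item[(Z1)] If the letter at $(x,i)$ is $0$, then $\mathsf{st}_i(x+1)=\mathsf{st}_i(x)$. If it is $a$, $b$, $c$, then $(\mathsf{st}_i(x),\mathsf{st}_i(x+1))$ is $(0,1)$, $(1,2)$, $(2,3)$, respectively.
\item[(Z2)] $\|\omega_{i+1}(x)-g_i\omega_i(x)\|\le\rho$ and $\|\tau_{i+1}-g_i\tau_i\|\le\rho$.
\item[(Z3)] $\|\omega_i(x+1)-\omega_i(x)-\tau_i\|\le\rho$.
\item[(Z4)] If the letter at $(x,i)$ is $u\in\{a,b,c\}$, then $\omega_i(x)=\omega_i^u$.
\item[(Z5)] $\|(\omega_i^a+\omega_i^c-2\omega_i^b)^{(1)}\|\ge\varepsilon/2$.
\end{itemize}
Let $\Pi$ be the projection to the letter. A row of letters admits states that satisfy (Z1) exactly when its nonzero letters form one of $\emptyset,a,b,c,ab,bc,abc$: the state rises by one at each nonzero letter, and the letter is determined by the state it leaves.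

\begin{lemma}\label{lem:Asound}
$\Pi(\mathcal{Z})\subseteq Y^{\mathbb{Z}}$.
\end{lemma}

\begin{proof}
By (Z1) we only have to exclude a row $i$ with letters at $x_a<x_b<x_c$ and $x_b-x_a=x_c-x_b=n$. Suppose there is one. Instead of constructing exact orbits as in Section~\ref{sec:model}, we follow the accumulated horizontal error between the columns $x_a,x_b,x_c$ through \emph{all} rows $j$. By (Z2) and (Z3) there are lifts $D_j(x),\zeta_{j+1}(x),\xi_{j+1}\in\mathbb{R}^2$, of norm at most $\rho$, of
\[
\omega_j(x+1)-\omega_j(x)-\tau_j,\qquad\omega_{j+1}(x)-g_j\omega_j(x),\qquad\tau_{j+1}-g_j\tau_j .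
\]
Substituting the last two into the first at level $j+1$, and using that $g_j$ maps $\mathbb{Z}^2$ to itself, we get modulo $\mathbb{Z}^2$
\begin{equation}\label{eq:D}
D_{j+1}(x)\equiv g_jD_j(x)+\zeta_{j+1}(x+1)-\zeta_{j+1}(x)-\xi_{j+1}.
\end{equation}
The difference of the two sides is an integer vector of norm at most $\rho+7\rho+3\rho=11\rho<1$, so \eqref{eq:D} is an equality in $\mathbb{R}^2$. Put
\[
E_j=\sum_{x=x_b}^{x_c-1}D_j(x)-\sum_{x=x_a}^{x_b-1}D_j(x).
\]
Then $|E_j|\le2n\rho$ for all $j$. This bound is useless in itself, but it says that $(E_j)$ is bounded. Sum \eqref{eq:D} over the two intervals. The $\zeta$-terms telescope to $\zeta_{j+1}(x_c)-\zeta_{j+1}(x_b)$ and $\zeta_{j+1}(x_b)-\zeta_{j+1}(x_a)$, and each sum contributes $-n\xi_{j+1}$; these cancel because the intervals have equal length. Hence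
\[
E_{j+1}=g_jE_j+\zeta_{j+1}(x_c)-2\zeta_{j+1}(x_b)+\zeta_{j+1}(x_a),
\]
with an inhomogeneous term of norm at most $4\rho$, independently of $n$. Lemma~\ref{lem:stable} and \eqref{eq:Q} give $|E_i|\le4K\rho<\varepsilon/2$. On the other hand, modulo $\mathbb{Z}^2$ and by (Z4),
\[
E_i\equiv\big(\omega_i(x_c)-\omega_i(x_b)-n\tau_i\big)-\big(\omega_i(x_b)-\omega_i(x_a)-n\tau_i\big)=\omega_i^a+\omega_i^c-2\omega_i^b .
\]
So $\|(\omega_i^a+\omega_i^c-2\omega_i^b)^{(1)}\|<\varepsilon/2$, contradicting (Z5).
\end{proof}

\begin{lemma}\label{lem:Acomplete}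
$Y^{\mathbb{Z}}\subseteq\Pi(\mathcal{Z})$.
\end{lemma}

\begin{proof}
Let $y\in Y^{\mathbb{Z}}$, let $I$ be the set of rows that contain all of $a,b,c$, and let $\Delta_i\ne0$ be the defect of row $i\in I$. Take $(\theta_i,g_i)$ from Lemma~\ref{lem:slopes}. Let $\omega_i(x)$ and $\tau_i$ be points of $G$ nearest to $x\theta_i$ and $\theta_i$; the rounding errors have norm at most $\frac1{2Q}$. Choose states as in (Z1). Since $x\theta_{i+1}=g_i(x\theta_i)$, each expression in (Z2) is one rounding error minus $g_i$ times another, so it has norm at most $\frac{1+7}{2Q}=\rho$. The expression in (Z3) is a combination of three rounding errors, of norm at most $\frac3{2Q}\le\rho$.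

For each letter $u$ that occurs in row $i$, define $\omega_i^u$ by (Z4). If $i\in I$, then $\omega_i^a+\omega_i^c-2\omega_i^b$ differs from $\Delta_i\theta_i$ by at most $\frac4{2Q}<\frac\varepsilon2$, and $\|\Delta_i\theta_i^{(1)}\|\ge\varepsilon$, so (Z5) holds. If $i\notin I$, then the nonzero letters form one of $\emptyset,a,b,c,ab,bc$, so $a$ or $c$ is missing and $\omega_i^a$ or $\omega_i^c$ is not constrained by (Z4). Give the other unconstrained values any value in $G$, and choose this one so that $(\omega_i^a+\omega_i^c-2\omega_i^b)^{(1)}=\frac12$, which is possible in $G$ because $Q$ is even. Then (Z5) holds since $\varepsilon/2<\frac12$.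
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
$Y$ is not sofic by Lemma~\ref{lem:Anonsofic}, and $Y^{\mathbb{Z}}=\Pi(\mathcal{Z})$ is sofic by Lemmas~\ref{lem:Asound} and~\ref{lem:Acomplete}.
\end{proof}

\section{Counterexamples for $d\ge3$}\label{sec:B}

A set of words is \emph{decidable} if an algorithm tests membership in it, and \emph{recursively enumerable} if an algorithm lists its members; decidable sets are recursively enumerable. We use the following theorem.

\begin{theorem}[\cite{AS,DRS}]\label{thm:sim}
If $U\subseteq\mathcal{B}^{\mathbb{Z}}$ is a shift defined by a recursively enumerable set of forbidden words, then $\{u\in\mathcal{B}^{\mathbb{Z}^2}:\text{there is }s\in U\text{ with }u(x,n)=s(x)\text{ for all }x,n\}$ is sofic.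
\end{theorem}

Theorem~\ref{thm:B} requires a non-sofic shift in dimension $d-1\ge2$, and the two obvious ways to lift the shift of Theorem~\ref{thm:A} to $\mathbb{Z}^2$ do not give one: its free extension is sofic by Theorem~\ref{thm:A}, and its extension by constant columns is sofic by Theorem~\ref{thm:sim}. So we build a new example. Let $D=d-1\ge2$.

\subsection{Plan}

A point of $Y$ consists of $(D-1)$-dimensional layers, each either blank or displaying a periodic array of bits, a \emph{page}. Pages come in levels $k=1,2,\dots$, and the bits on the pages of level $k$ are chosen, computably, to defeat the first $k$ candidate covers. The mechanism is Lemma~\ref{lem:glue}. In a cover, the inside of a box of side $L$ can be replaced by a canonical filling that depends only on the boundary, which has about $2DL^{D-1}$ cells. But periodicity forces the new inside to display the same pages as the old one. If the box meets $m$ pages, they carry $mL^{D-1}$ bits, and for $m$ large we can choose bits that no canonical filling displays.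

In $Y^{\mathbb{Z}}$ there is one more direction $n$. Theorem~\ref{thm:sim} lets a cover carry a hidden configuration $u$, constant in $n$, whose lines are lines of genuine pages. All slices share this \emph{library}, and each displayed page is verified by copying it upward through blank layers until it meets an equal layer of $u$. Since $u$ is the same in all slices while the slices are arbitrary, one library $u^*$ must serve every point of $Y$. It will show every page of level $k$ periodically, and $Y$ will require a long blank gap above each page of level $k$, long enough to wait for it. Long gaps enlarge the box but cost nothing in the count above, because the boundary and a page both scale like $L^{D-1}$.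

Write points of $\mathbb{Z}^D$ as $(p,j)$ with $p=(x,v)\in\mathbb{Z}\times\mathbb{Z}^{D-2}$ and $j\in\mathbb{Z}$. The set $\mathbb{Z}^{D-1}\times\{j\}$ is \emph{layer $j$}; an \emph{$x$-line} is obtained by fixing all coordinates but $x$. Let $e_x$ be the unit vector in direction $x$ and $e_1,\dots,e_{D-2}$ the unit vectors of the $v$-coordinates. Let $\mathcal{B}=\{0,1\}^{D+2}$, with components named $\#,h,f_0,f_1,\dots,f_{D-2},w$, and let $\mathcal{A}=\mathcal{B}\sqcup\{\bot\}$, where $\bot$ is the blank. For an array $s$ over $\mathcal{B}$, ``a $\#$ at $p$'' means that the component $\#$ of $s(p)$ equals $1$, and likewise for the other components. On a first reading take $D=2$: there is no $v$, layers are rows of the plane, and the components are $\#,h,f_0,w$.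

\subsection{Pages}

Fix a computable enumeration of all systems $\mathcal{S}_e=(\mathcal{C}_e;\mathcal{E}_1,\dots,\mathcal{E}_D;\pi_e)$, $e\ge1$, consisting of an alphabet $\mathcal{C}_e=\{1,\dots,T_e\}$, the data of a nearest-neighbor SFT $X_e$ over it, and a map $\pi_e\colon\mathcal{C}_e\to\mathcal{A}$. By Lemma~\ref{lem:recode}, every sofic $\mathbb{Z}^D$-shift over $\mathcal{A}$ is $\pi_e(X_e)$ for some $e$. Let $T^*_k=\max_{e\le k}T_e$ and
\[
m_k=k+D2^D\lceil\log_2T^*_k\rceil,\quad q_k=m_k(4m_k)^{D-1},\quad H_k=2^{k+1}q_k,\quad L_k=m_k(H_k+1).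
\]
Here $m_k$ is the number of pages of level $k$, $q_k$ the number of library entries of level $k$, $H_k$ the length of the gap, and $L_k$ the period of a page, chosen so that $m_k$ layers at spacing $H_k+1$ fit into height $L_k$. All four sequences are computable and strictly increasing, $H_k$ is even, and $2m_k\le H_k<L_k$.

Given $W_k\colon\{0,\dots,m_k-1\}\times(\mathbb{Z}/L_k)^{D-1}\to\{0,1\}$ and $0\le t<m_k$, the page $P_{k,t}\colon\mathbb{Z}^{D-1}\to\mathcal{B}$ is defined at $p=(x,v)$ by
\[
\#=[x\equiv0],\quad h=[x\equiv H_k],\quad f_0=[x\equiv t],\quad f_i=[x\equiv v_i]\ \ (1\le i\le D-2),\quad w=W_k(t,p),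
\]
where congruences are modulo $L_k$ and $[\,\cdot\,]$ is $1$ if the condition holds and $0$ otherwise. It is $L_k$-periodic in each coordinate. The component $w$ is the content; the others are markers. On each $x$-line, the spacing of the $\#$'s tells the level, and the distances from a $\#$ to $h$, $f_0$, $f_i$ tell $H_k$, the page number $t$, and the coordinates $v_i$ of the line within the page.

\medskip
\noindent\emph{Choice of $W_k$.} Let $\Lambda_k=[0,L_k]^D$. Then $\partial\Lambda_k$ consists of the points with some coordinate in $\{0,L_k\}$, and $|\partial\Lambda_k|\le2D(L_k+1)^{D-1}\le D2^DL_k^{D-1}$. Let $e\le k$, and let $\beta\in\mathcal{C}_e^{\partial\Lambda_k}$ extend to an $\mathcal{S}_e$-admissible pattern on $\Lambda_k$. Let $z_{e,\beta}$ be the lexicographically first such extension, and let $\mathrm{Out}_k(e,\beta)$ be the function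
\[
(t,p)\longmapsto\text{the $w$-component of }\pi_e\big(z_{e,\beta}(p,\,t(H_k+1))\big),\qquad0\le t<m_k,\ \ p\in[0,L_k-1]^{D-1},
\]
with value $0$ at a blank. The number of these functions is at most
\[
k\,(T^*_k)^{D2^DL_k^{D-1}}<2^{k}\cdot2^{D2^D\lceil\log_2T^*_k\rceil L_k^{D-1}}\le2^{m_kL_k^{D-1}},
\]
and the right side is the number of all functions $\{0,\dots,m_k-1\}\times[0,L_k-1]^{D-1}\to\{0,1\}$. Let $W_k$ be the lexicographically first function that differs from all $\mathrm{Out}_k(e,\beta)$ with $e\le k$, read modulo $L_k$ in $p$. Every step is a finite search, so $k\mapsto W_k$ is computable.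

\subsection{Lines, valid arrays and the shift $Y$}

Theorem~\ref{thm:sim} delivers lines, not pages. So we first collect the lines of pages into an effective $\mathbb{Z}$-shift, and then show that local rules reassemble lines into pages. Let $U_k\subset\mathcal{B}^{\mathbb{Z}}$ be the set of all translates of $x$-lines of the pages $P_{k,t}$, $0\le t<m_k$. It is finite by periodicity, and in each of its elements the $\#$'s form a coset of $L_k\mathbb{Z}$. As $k\to\infty$, limits of such lines have at most one $\#$, and a shift must contain them. We admit all such sequences: let $U_\infty$ be the set of $s\in\mathcal{B}^{\mathbb{Z}}$ with at most one $\#$, and $U=U_\infty\cup\bigcup_kU_k$.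

\begin{lemma}\label{lem:U}
$U$ is a shift with a decidable set of forbidden words.
\end{lemma}

\begin{proof}
Forbid every word that has at least two $\#$'s and does not occur in an element of $\bigcup_kU_k$. A word with two $\#$'s that occurs in an element of $U_k$ has length greater than $L_k$; so for a given word only finitely many $k$ matter, and the list is decidable because $W_k$ is computable. No element of $U$ contains a forbidden word. Conversely, let $s$ contain none, and suppose $s\notin U_\infty$, with $\#$'s at $x_1<x_2$. For all large $n$, the word $s|_{[-n,n]}$ contains both, so it agrees on $[-n,n]$ with an element of some $U_k$ with $L_k\le x_2-x_1$. There are finitely many such elements, so one of them agrees with $s$ on $[-n,n]$ for infinitely many $n$ and hence equals $s$.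
\end{proof}

An array $s\in\mathcal{B}^{\mathbb{Z}^{D-1}}$ is \emph{coherent} if for all $(x,v)$ and $1\le i\le D-2$ the components $\#$, $f_0$ and $f_{i'}$ ($i'\ge1$, $i'\ne i$) agree at $(x,v)$ and $(x,v+e_i)$, and $f_i$ agrees at $(x,v)$ and $(x+1,v+e_i)$. These are local rules; for $D=2$ there are none. An array is \emph{valid} if it is coherent and all its $x$-lines lie in $U$. Let $\mathcal{K}\supseteq\mathcal{V}$ be the sets of coherent and of valid arrays; both are closed and invariant under translation. Pages are valid: $\#$, $f_0$, $f_{i'}$ do not depend on $v_i$, and $x+1\equiv v_i+1$ if and only if $x\equiv v_i$.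

\begin{lemma}\label{lem:page}
If $s\in\mathcal{V}$ has an $x$-line with two $\#$'s, then $s$ is a translate of a page $P_{k,t}$, and $k$ is determined by the fact that consecutive $\#$'s on an $x$-line of $s$ are at distance $L_k$.
\end{lemma}

\noindent In this case we say that $s$ has \emph{level $k$}.

\begin{proof}
The component $\#$ does not depend on $v$, so all $x$-lines have the same $\#$'s, at least two. Hence no line is in $U_\infty$, and all lines lie in the same $U_k$, because the numbers $L_k$ are distinct; the $\#$'s are at $x_0+L_k\mathbb{Z}$. On each line, $f_0$ occurs exactly at $x\equiv x_0+t$ for the page number $t$ of that line, with $0\le t<m_k\le L_k$. Since $f_0$ does not depend on $v$, all lines have the same $t$. So $s(x,v)=P_{k,t}(x-x_0,r(v))$ for some $r(v)\in(\mathbb{Z}/L_k)^{D-2}$, and $f_i$ occurs at $(x,v)$ exactly when $x-x_0\equiv r_i(v)$. Coherence says $r_{i'}(v+e_i)=r_{i'}(v)$ for $i'\ne i$ and $r_i(v+e_i)=r_i(v)+1$. Hence $r(v)=r(0)+v$ and $s(x,v)=P_{k,t}(x-x_0,v+r(0))$.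
\end{proof}

\begin{definition}\label{def:Y}
Let $Y$ be the set of $y\in\mathcal{A}^{\mathbb{Z}^D}$ such that
\begin{itemize}
\item[(Y1)] each layer is either entirely blank or an element of $\mathcal{K}$ (a \emph{display layer});
\item[(Y2)] if $j<j'$ are display layers, then layer $j$ is in $\mathcal{V}$;
\item[(Y3)] if moreover layer $j$ has level $k$, then $j'-j>H_k$.
\end{itemize}
\end{definition}

The highest display layer, if there is one, is exempt from validity. The reason is that a cover will verify a layer somewhere in the blank gap above it; local rules can demand that this be done before the next display layer, but above the highest one the verification can be postponed forever.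

\begin{lemma}\label{lem:closed}
$Y$ is a shift.
\end{lemma}

\begin{proof}
Shift invariance holds because $\mathcal{K}$, $\mathcal{V}$ and the level are invariant under translation. Let $y_n\in Y$ and $y_n\to y$. Condition (Y1) passes to $y$, since $\mathcal{K}$ together with the blank layer is closed. Let $j<j'$ be display layers of $y$. For large $n$ both layers of $y_n$ have a non-blank cell, so they are display layers, and layer $j$ of $y_n$ lies in the closed set $\mathcal{V}$; this gives (Y2). If layer $j$ of $y$ has level $k$, it shows two consecutive $\#$'s at distance $L_k$. So does layer $j$ of $y_n$ for large $n$, which therefore has level $k$ by Lemma~\ref{lem:page}, and $j'-j>H_k$.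
\end{proof}

\begin{proposition}\label{prop:Bnonsofic}
$Y$ is not sofic.
\end{proposition}

\begin{proof}
Suppose $Y=\pi_e(X_e)$. Take $k=e$ and drop the index $k$ from $m_k,H_k,L_k,\Lambda_k$. Let $y$ have layer $i(H+1)$ equal to $P_{k,\,i\bmod m}$ for all $i\in\mathbb{Z}$, and all other layers blank. Pages are valid of level $k$ and the gaps are $H+1$, so $y\in Y$. Choose $z\in X_e$ with $\pi_e(z)=y$, and put $\beta=z|_{\partial\Lambda}$; it extends to the admissible pattern $z|_\Lambda$, so $z_{e,\beta}$ is defined. By Lemma~\ref{lem:glue} the configuration $z'$ equal to $z_{e,\beta}$ on $\Lambda$ and to $z$ elsewhere is in $X_e$. So $y'=\pi_e(z')\in Y$, and $y'=y$ off the finite set $\Lambda$.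

Let $0\le t<m$ and let $s$ be layer $t(H+1)$ of $y'$. It agrees with $P_{k,t}$ off a finite set. In particular it has non-blank cells, so it is a display layer by (Y1). The layers above height $L$ are unchanged and include display layers, so $s\in\mathcal{V}$ by (Y2). At $x=2L$ and $x=3L$ it shows consecutive $\#$'s at distance $L$, so by Lemma~\ref{lem:page} it is a translate of a page of level $k$, hence $L$-periodic in each coordinate. Two $L$-periodic arrays that agree off a finite set are equal, so $s=P_{k,t}$. Reading the $w$-components on $[0,L-1]^{D-1}$ for all $t$ gives $\mathrm{Out}_k(e,\beta)=W_k$, contrary to the choice of $W_k$.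
\end{proof}

\subsection{Verifying one slice against a library}

We define a $\mathbb{Z}^D$-SFT $\mathcal{X}$ of triples $(y,u,c)$, with $y\in\mathcal{A}^{\mathbb{Z}^D}$, a library $u\in\mathcal{B}^{\mathbb{Z}^D}$ and a certificate $c$. The certificate has three tasks.
\begin{itemize}
\item Valid arrays without a level form an uncountable set, so no library can list them. But ``at most one $\#$ on each line'' can be checked directly, with a left/right flag $\lambda$. Layers checked in this way have type $\mathsf{F}$; layers checked against the library have type $\mathsf{M}$.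
\item The content $s$ of a layer of type $\mathsf{M}$ is carried upward in a component $N$ until it equals a layer of $u$. The library cannot list all translates of a page, since there are at least $L_k>H_k$ of them and only $H_k$ layers to wait. It lists the translates by multiples of $H_k/2$, whose number does not depend on $H_k$, and $N$ makes up the remainder by moving at most one step per layer in each coordinate.
\item Condition (Y3) must be enforced. One copy $V$ of $s$ moves straight up and one copy $\Delta$ moves diagonally; the $\#$'s of $\Delta$ meet the $h$'s of $V$ for the first time after $H_k$ layers (Figure~\ref{fig:gap}).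
\end{itemize}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw[very thick] (-0.3,0)--(8.2,0) node[right] {$j_0$};
\draw[very thick] (-0.3,3.8)--(8.2,3.8) node[right] {$j_1$};
\draw[dashed] (-0.3,3)--(8.2,3) node[right] {$j_0+H_k$};
\draw[dotted] (-0.3,1.5)--(8.2,1.5) node[right] {$j_0+H_k/2$};
\draw[dashed] (-0.3,2.3)--(8.2,2.3) node[right] {$N=u$};
\fill (0.5,0) circle (2pt) node[below] {$\#$};
\fill (3.5,0) circle (2pt) node[below] {$h$};
\fill (7.6,0) circle (2pt) node[below] {$\#$};
\draw[->,thick] (0.5,0)--(3.45,2.95);
\draw[->,thick] (3.5,0)--(3.5,2.93);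
\draw[->,thick] (5,0)--(5.9,0.9)--(5.9,2.25);
\node at (1.15,1.05) {$\Delta$};
\node at (3.78,0.8) {$V$};
\node at (6.2,1.05) {$N$};
\end{tikzpicture}
\caption{The blank gap between a display layer $j_0$ of level $k$ and the next display layer $j_1$, with $x$ horizontal. On layer $j_0$ the marker $h$ is $H_k$ cells to the right of a marker $\#$. The copy $\Delta$ of layer $j_0$ moves diagonally and the copy $V$ vertically, so their markers first coincide on layer $j_0+H_k$. The copy $N$ is translated by a few unit steps and equals a layer of the library $u$ at a height between $j_0+H_k/2$ and $j_0+H_k$.}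
\label{fig:gap}
\end{figure}

Formally, $c$ has components $\mathsf{type}\in\{\mathsf{F},\mathsf{M}\}$, $\lambda\in\{l,r\}$, $V,\Delta,N\in\mathcal{B}$, $\mathsf{step}\in\{0,1\}^{D-1}$ and two flags $\mathsf{gap},\mathsf{match}\in\{0,1\}$, which record that the two checks have been made. We write $V_j(p)$ for the value at $(p,j)$, and likewise for the other components. The local rules are these.
\begin{itemize}
\item[(X0)] Within each layer, blankness of $y$, $\mathsf{type}$, $\mathsf{step}$, $\mathsf{gap}$ and $\mathsf{match}$ are constant. On non-blank (display) layers $y$ is coherent.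
\item[(X1)] If layer $j+1$ is blank, its type equals that of layer $j$.
\item[(X2)] On a display layer of type $\mathsf{F}$: if $\lambda(p)=r$, then $\lambda(p+e_x)=r$; if $y$ has a $\#$ at $p$, then $\lambda(p)=l$ and $\lambda(p+e_x)=r$.
\item[(X3)] On a display layer of type $\mathsf{M}$: $V=\Delta=N=y$ and $\mathsf{gap}=\mathsf{match}=0$.
\item[(X4)] If layer $j+1$ is blank of type $\mathsf{M}$, then for all $p$
\[
V_{j+1}(p)=V_j(p),\qquad\Delta_{j+1}(p)=\Delta_j(p-e_x),\qquad N_{j+1}(p)=N_j(p-\mathsf{step}_{j+1}).
\]
If $\mathsf{gap}_j=0$ and $\mathsf{gap}_{j+1}=1$, then for all $p$ the $\#$-component of $\Delta_{j+1}(p)$ equals the $h$-component of $V_{j+1}(p)$. If $\mathsf{match}_j=0$ and $\mathsf{match}_{j+1}=1$, then $N_{j+1}(p)=u_{j+1}(p)$ for all $p$.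
\item[(X5)] If layer $j+1$ is a display layer and layer $j$ has type $\mathsf{M}$, then $\mathsf{gap}_j=\mathsf{match}_j=1$.
\end{itemize}
The conditions ``for all $p$'' are checked cell by cell, since by (X0) every cell of a layer knows the flags.

\begin{lemma}[Soundness]\label{lem:Bsound}
If $(y,u,c)\in\mathcal{X}$ and every $x$-line of $u$ is in $U$, then $y\in Y$.
\end{lemma}

\begin{proof}
Condition (Y1) is part of (X0). Let $j_0$ be a display layer, with content $s\in\mathcal{K}$, that has a display layer above it, and let $j_1>j_0$ be the next one. It suffices to show that $s\in\mathcal{V}$ and that $j_1-j_0>H_k$ if $s$ has level $k$. The layers strictly between are blank and, by (X1), have the type of layer $j_0$.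

\emph{Type $\mathsf{F}$.} By (X2), to the right of a $\#$ on an $x$-line the flag $\lambda$ is $r$ everywhere, while a $\#$ requires $l$. So each line has at most one $\#$ and lies in $U_\infty$. Hence $s\in\mathcal{V}$, and $s$ has no level.

\emph{Type $\mathsf{M}$.} By (X3) and (X4), for $0\le\ell<j_1-j_0$,
\begin{equation}\label{eq:carry}
V_{j_0+\ell}(p)=s(p),\quad\Delta_{j_0+\ell}(p)=s(p-\ell e_x),\quad N_{j_0+\ell}(p)=s\Big(p-\sum_{i=1}^{\ell}\mathsf{step}_{j_0+i}\Big).
\end{equation}
Both flags are $0$ on layer $j_0$ by (X3) and $1$ on layer $j_1-1$ by (X5). So $\mathsf{gap}$ changes from $0$ to $1$ at a layer $j_0+\ell_1$ and $\mathsf{match}$ at a layer $j_0+\ell_2$, with $1\le\ell_1,\ell_2\le j_1-1-j_0$. At $j_0+\ell_2$, rule (X4) and \eqref{eq:carry} say that a translate of $s$ equals a layer of $u$. So every $x$-line of $s$ is a translate of an $x$-line of $u$ and lies in $U$; hence $s\in\mathcal{V}$. Suppose $s$ has level $k$, with $\#$'s exactly at $x\equiv x_0$ and $h$'s exactly at $x\equiv x_0+H_k$ modulo $L_k$. At $j_0+\ell_1$, rule (X4) says that $x-\ell_1\equiv x_0$ if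 and only if $x\equiv x_0+H_k$. So $\ell_1\equiv H_k\pmod{L_k}$. Since $\ell_1\ge1$ and $0<H_k<L_k$, we get $\ell_1\ge H_k$ and $j_1-j_0\ge\ell_1+1>H_k$.
\end{proof}

\begin{lemma}[A universal library]\label{lem:Buniversal}
There is $u^*\in\mathcal{B}^{\mathbb{Z}^D}$ with all $x$-lines in $U$ such that for every $y\in Y$ there is $c$ with $(y,u^*,c)\in\mathcal{X}$.
\end{lemma}

\begin{proof}
For each $k$, number from $0$ to $q_k-1$ the arrays $P_{k,t}(\,\cdot-\frac{H_k}2\mathbf{a})$ with $0\le t<m_k$ and $\mathbf{a}\in\{0,\dots,4m_k-1\}^{D-1}$. Every $j\ne0$ is uniquely $j=2^{k-1}(2i+1)$ with $k\ge1$, $i\in\mathbb{Z}$; let layer $j$ of $u^*$ be array number $i\bmod q_k$ of level $k$. Let all components be $0$ on layer $0$. All $x$-lines of $u^*$ are in $U$. Increasing $i$ by $q_k$ increases $j$ by $2^kq_k=H_k/2$, so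
\begin{equation}\label{eq:recur}
\text{each listed array of level $k$ occurs in every $H_k/2$ consecutive layers of $u^*$.}
\end{equation}

Let $y\in Y$. Give type $\mathsf{M}$ to the highest display layer, if it exists, and to every other display layer that has a level; give type $\mathsf{F}$ to the remaining display layers. A blank layer gets the type of the nearest display layer below it, or $\mathsf{F}$ if there is none; this gives (X1). Components not specified below are $0$, or $l$ for $\lambda$. Rule (X0) will hold by (Y1) and because we define $\mathsf{step}$ and the flags layer by layer. Blank layers of type $\mathsf{F}$ are subject to no further rule. Three cases remain.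

\emph{A display layer of type $\mathsf{F}$} is valid by (Y2) and has no level, so by Lemma~\ref{lem:page} each of its $x$-lines has at most one $\#$. On a line with a $\#$ at $x_0$ put $\lambda=l$ for $x\le x_0$ and $\lambda=r$ for $x>x_0$; on a line without one put $\lambda=l$. Then (X2) holds.

\emph{The highest display layer and the blank layers above it.} Define $V,\Delta,N$ by (X3) and (X4) with $\mathsf{step}=0$, and keep both flags $0$. No flag changes and (X5) never applies.

\emph{A display layer $j_0$ of level $k$ with next display layer $j_1$, and the blank layers between.} Drop the index $k$. By (Y3), $j_0+H\le j_1-1$. By Lemma~\ref{lem:page} and periodicity, the content of layer $j_0$ is $s=P_{k,t}(\,\cdot-p_0)$ with $p_0\in\{0,\dots,L-1\}^{D-1}$; let $x_0$ be the first coordinate of $p_0$. Define $V,\Delta,N$ by \eqref{eq:carry}, with the steps chosen below. Put $\mathsf{gap}_j=0$ for $j_0\le j<j_0+H$ and $\mathsf{gap}_j=1$ for $j_0+H\le j<j_1$. The condition at layer $j_0+H$ holds: $s$ has a $\#$ at $p-He_x$ if and only if $x\equiv x_0+H$, if and only if $s$ has an $h$ at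 $p$.

For the match, round $p_0$ up to a multiple of $H/2$: let $\mathbf{a}=\lceil p_0/(H/2)\rceil$ coordinatewise and $\sigma=\frac H2\mathbf{a}-p_0\in\{0,\dots,\frac H2-1\}^{D-1}$. Since $L-1=mH+m-1$ and $m-1<H/2$, the coordinates of $\mathbf{a}$ are at most
\[
\Big\lceil\frac{mH+m-1}{H/2}\Big\rceil\le2m+1\le4m-1,
\]
so $P_{k,t}(\,\cdot-\frac H2\mathbf{a})=s(\,\cdot-\sigma)$ is a listed array. By \eqref{eq:recur} it equals layer $j_0+\ell$ of $u^*$ for some $\ell$ with $\frac H2<\ell\le H$. Each coordinate of $\sigma$ is less than $\ell$, so we can choose $\mathsf{step}_{j_0+1},\dots,\mathsf{step}_{j_0+\ell}\in\{0,1\}^{D-1}$ with sum $\sigma$; later steps are $0$. Then $N_{j_0+\ell}=s(\,\cdot-\sigma)$ equals layer $j_0+\ell$ of $u^*$. Put $\mathsf{match}_j=0$ for $j_0\le j<j_0+\ell$ and $\mathsf{match}_j=1$ for $j_0+\ell\le j<j_1$. Since $j_0+\ell\le j_0+H\le j_1-1$, both flags equal $1$ on layer $j_1-1$, so (X3), (X4) and (X5) hold.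
\end{proof}

\subsection{Sharing the library among the slices}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
By Lemma~\ref{lem:closed} and Proposition~\ref{prop:Bnonsofic}, $Y$ is a non-sofic $\mathbb{Z}^{d-1}$-shift. We show that $Y^{\mathbb{Z}}$ is sofic. Write points of $\mathbb{Z}^d=\mathbb{Z}^{D+1}$ as $(x,v,j,n)$.

Let $\overline U$ be the set of $u\in\mathcal{B}^{\mathbb{Z}^{D+1}}$ that do not depend on $n$ and have all $x$-lines in $U$. By Lemma~\ref{lem:U} and Theorem~\ref{thm:sim}, the $\mathbb{Z}^2$-shift $U'$ of configurations on the $(x,n)$-plane that are constant in $n$ with $x$-line in $U$ is sofic. A configuration $u$ is in $\overline U$ exactly when its restriction to each $(x,n)$-plane is in $U'$. So, up to a permutation of the coordinates, $\overline U$ arises from $U'$ by $D-1$ free extensions, and it is sofic by Lemma~\ref{lem:free}. Write $\overline U=\Phi(\hat X)$ with $\hat X$ an SFT and $\Phi$ letter-to-letter (Lemma~\ref{lem:recode}).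

Let $\hat{\mathcal{T}}$ be the set of triples $(y,\hat x,c)$ on $\mathbb{Z}^{D+1}$ such that $\hat x\in\hat X$ and every slice $n=\mathrm{const}$ of $(y,\Phi(\hat x),c)$ lies in $\mathcal{X}$. It is an SFT, defined by the rules of $\hat X$ and the rules (X0)--(X5) in each slice. So its projection $\mathcal{T}_y$ to the component $y$ is sofic. If $y\in\mathcal{T}_y$, each slice of $y$ is in $Y$ by Lemma~\ref{lem:Bsound}, so $\mathcal{T}_y\subseteq Y^{\mathbb{Z}}$. Conversely, let $y\in Y^{\mathbb{Z}}$. The configuration with $u^*$ in every slice belongs to $\overline U$, so it is $\Phi(\hat x)$ for some $\hat x\in\hat X$, and Lemma~\ref{lem:Buniversal} provides a certificate for each slice. Hence $y\in\mathcal{T}_y$, and $Y^{\mathbb{Z}}=\mathcal{T}_y$ is sofic.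
\end{proof}

\begin{thebibliography}{9}

\bibitem{AS}
N.~Aubrun, M.~Sablik, \emph{Simulation of effective subshifts by two-dimensional subshifts of finite type}, Acta Appl. Math. 126 (2013).

\bibitem{DRS}
B.~Durand, A.~Romashchenko, A.~Shen, \emph{Fixed-point tile sets and their applications}, J. Comput. System Sci. 78 (2012).

\bibitem{Source}
\emph{A sufficient condition for non-soficness of higher-dimensional subshifts},
\texttt{https://www.ams.org/\allowbreak proc/\allowbreak 2013-141-11/\allowbreak S0002-9939-2013-11646-1/\allowbreak S0002-9939-2013-11646-1.pdf}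

\end{thebibliography}
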